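\title{The gap between single-path and dynamic routing in the hose model is exactly two}

\begin{abstract}
In the hose model of robust network design, the cheapest network that uses one fixed path per pair of terminals costs at most twice as much as the cheapest network in which a fractional routing may adapt to the demand. We show that $2$ cannot be replaced by a smaller constant, and that no instance attains it: with terminal set $W$ the ratio is at most $2-2/|W|$. The extremal instances are Cayley graphs of $\mathbb F_p^k$ generated by the moment curve, together with a sparse random graph. A single-path solution pays about $k$ per terminal, while a dynamic one lets two terminals meet halfway and pays about $k/2$.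
\end{abstract}

\section{The problem and the results}

A network has to be built before the traffic is known. Let $G=(V,E)$ be a connected undirected graph with costs $c(e)\ge0$, and let $W\subseteq V$ be a set of terminals. A \emph{capacity allocation} $u:E\to\mathbb R_{\ge0}$ has cost $\sum_e c(e)u(e)$. A \emph{demand matrix} is a vector $D=(D_{ij})\ge 0$ indexed by the unordered pairs of distinct terminals. In the \emph{hose model} one knows only a bound $b_i\ge0$ on the total traffic at each terminal $i$, and the network must carry every demand matrix in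
\[
\mathcal H=\Big\{D\ge0:\ \sum_{j\in W,\,j\ne i}D_{ij}\le b_i\ \text{ for all } i\in W\Big\}.
\]
We compare two meanings of ``carry''.
\begin{itemize}
\item \emph{Static single-path routing.} One $i$--$j$ path $P_{ij}$ is chosen for each pair, before the demand is known. Edge $e$ needs capacity $u(e)=\max_{D\in\mathcal H}\sum_{\{i,j\}:\,e\in P_{ij}}D_{ij}$, and $\mathrm{OPT}_{\mathrm{SPR}}$ is the minimum cost over all choices of paths.
\item \emph{Dynamic fractional routing.} A demand $D$ is \emph{routable} in $u$ if there are weights $x_P\ge0$ on paths such that the $i$--$j$ paths have total weight $D_{ij}$ for each pair and the paths through $e$ have total weight at most $u(e)$ for each edge. The allocation $u$ is \emph{feasible} if every $D\in\mathcal H$ is routable in $u$; the weights may depend on $D$. Then $\mathrm{OPT}_{\mathrm{FR}}$ is the minimum cost of a feasible $u$.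
\end{itemize}
The capacities of a single-path solution are feasible, so $\mathrm{OPT}_{\mathrm{FR}}\le\mathrm{OPT}_{\mathrm{SPR}}$, and the ratio of the two optima is the price of committing to paths in advance. It is known that $\mathrm{OPT}_{\mathrm{SPR}}\le 2\,\mathrm{OPT}_{\mathrm{FR}}$ for every instance, and the question, posed in \cite{draft}, is whether some constant $\alpha<2$ can replace $2$.

If $G$ is a tree, every pair has a unique path and the ratio is $1$. Complete graphs are more instructive.

\begin{example}\label{ex:complete}
Let $G=K_n$ with $n\ge3$, $W=V$, $b\equiv1$, $c\equiv1$. Every edge on some $P_{ij}$ needs capacity at least $1$, and these edges connect $V$, so $\mathrm{OPT}_{\mathrm{SPR}}\ge n-1$; routing in a star attains this value. For $n=3$ the allocation $u\equiv\frac12$, of cost $\frac32$, is feasible: if $D_{12}=\frac12+t$ with $t>0$, then $D_{13},D_{23}\le\frac12-t$ and the excess $t$ goes through vertex $3$. For general $n$, let $u$ be feasible of cost $U$ and put demand $\frac12$ on each edge of a Hamiltonian cycle $\Gamma$. The pair $e\in\Gamma$ sends $x_e\le u(e)$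 along its own edge and the rest along at least two edges, so it uses capacity at least $x_e+2(\frac12-x_e)\ge1-u(e)$. Hence $U\ge n-\sum_{e\in\Gamma}u(e)$. A uniformly random $\Gamma$ contains each edge with probability $2/(n-1)$, so $U\ge n-2U/(n-1)$, that is, $U\ge n(n-1)/(n+1)$. The ratio is at most $1+1/n$, with equality $4/3$ for the triangle.
\end{example}

The proof of the bound $2$ recalled in Section~\ref{sec:hubs} uses a single demand matrix $D$ and the fact that $\mathrm{OPT}_{\mathrm{FR}}$ is at least the cost of sending $D$ along shortest paths. On $K_n$ this lower bound is at most $n/2$, the largest total demand, whereas $\mathrm{OPT}_{\mathrm{FR}}\ge n-2$: one allocation has to serve all demands, and this costs almost a factor $2$ more than serving any one of them. One would therefore guess that the bound $2$ is an artifact of its proof and that some $\alpha<2$ works. The guess is wrong.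

\begin{theorem}\label{thm:lower}
For every $\eta>0$ there is an instance with $W=V$, $b\equiv1$, $c\equiv1$ and $\mathrm{OPT}_{\mathrm{SPR}}\ge(2-\eta)\,\mathrm{OPT}_{\mathrm{FR}}>0$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every instance with $|W|\ge2$ we have $\mathrm{OPT}_{\mathrm{SPR}}\le\big(2-\frac2{|W|}\big)\mathrm{OPT}_{\mathrm{FR}}$.
\end{theorem}

Both optima vanish when $|W|\le1$. So the supremum of $\mathrm{OPT}_{\mathrm{SPR}}/\mathrm{OPT}_{\mathrm{FR}}$ over instances with $\mathrm{OPT}_{\mathrm{FR}}>0$ equals $2$, it is not attained, and no constant $\alpha<2$ works. The construction is quantitative.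

\begin{corollary}\label{cor:rate}
For infinitely many $n$ there are instances as in Theorem~\ref{thm:lower} with $|V|=|W|=n$ and ratio at least $2-O\big((\log\log n/\log n)^{1/10}\big)$.
\end{corollary}

Logarithms are natural. For $\ell:E\to\mathbb R_{\ge0}$ we write $d_\ell$ for the shortest-path distance with edge lengths $\ell$, and $\ell(F)=\sum_{e\in F}\ell(e)$ for $F\subseteq E$.

\section{Hubs}\label{sec:hubs}

The simplest single-path solutions route all traffic toward one vertex $r$, a \emph{hub}. Put $d=d_c$ and $\Phi(r)=\sum_{j\in W}b_j\,d(r,j)$.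

\begin{lemma}\label{lem:basic}
\textup{(i)} $\mathrm{OPT}_{\mathrm{SPR}}\le\Phi(r)$ for every $r\in V$.
\textup{(ii)} $\mathrm{OPT}_{\mathrm{FR}}\ge\sum_{\{i,j\}}D_{ij}\,d(i,j)$ for every $D\in\mathcal H$.
\end{lemma}

\begin{proof}
(i) Route every pair in a shortest-path tree $T$ rooted at $r$. A pair whose path uses $e\in T$ has exactly one terminal in the set $W_e$ of terminals that $e$ separates from $r$, so $u(e)\le\sum_{j\in W_e}b_j$. Hence the cost is at most $\sum_j b_j\sum_{e:\,j\in W_e}c(e)=\Phi(r)$.
(ii) If $u$ is feasible and $x$ routes $D$ in $u$, then $\sum_ec(e)u(e)\ge\sum_Px_P\,c(P)\ge\sum_{\{i,j\}}D_{ij}d(i,j)$.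
\end{proof}

To compare the two bounds, choose the hub at random among the terminals: the expected cost in (i) has the form of the right side of (ii).

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $N=|W|$ and $B=\sum_ib_i$. If $B=0$ both optima are $0$, so let $B>0$. For a probability vector $w$ on $W$, Lemma~\ref{lem:basic}(i) gives
\[
\mathrm{OPT}_{\mathrm{SPR}}\le\sum_iw_i\Phi(i)=\sum_{\{i,j\}}(w_ib_j+w_jb_i)\,d(i,j).
\]
For $\alpha\ge1$ put $D_{ij}=(w_ib_j+w_jb_i)/\alpha$. The total demand at $i$ is $\frac1\alpha[w_i(B-b_i)+b_i(1-w_i)]$, so $D\in\mathcal H$ if and only if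
\begin{equation}\label{eq:w}
w_i(B-2b_i)\le(\alpha-1)\,b_i\qquad\text{for all }i\in W,
\end{equation}
and then Lemma~\ref{lem:basic}(ii) yields $\mathrm{OPT}_{\mathrm{SPR}}\le\alpha\,\mathrm{OPT}_{\mathrm{FR}}$. The choice $w_i=b_i/B$ satisfies \eqref{eq:w} with $\alpha=2$, which is the known bound; we choose $w$ to make $\alpha$ smaller.

If some $b_{i_0}\ge B/2$, put all weight on $i_0$. The left side of \eqref{eq:w} is then at most $0$ for every $i$, and $\alpha=1\le2-2/N$ works. Otherwise all $b_i<B/2$, which forces $N\ge3$, and we ask for equality in \eqref{eq:w}: let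
\[
S=\sum_i\frac{b_i}{B-2b_i}>0,\qquad w_i=\frac1S\cdot\frac{b_i}{B-2b_i},\qquad\alpha=1+\frac1S .
\]
The function $\varphi(t)=t/(1-2t)$ is convex on $[0,\frac12)$ and the numbers $b_i/B$ have mean $1/N$, so Jensen's inequality gives $S=\sum_i\varphi(b_i/B)\ge N\varphi(1/N)=N/(N-2)$. Hence $\alpha\le1+(N-2)/N=2-2/N$.
\end{proof}

The triangle of Example~\ref{ex:complete} attains the bound for $N=3$.

For Theorem~\ref{thm:lower} we need a lower bound on $\mathrm{OPT}_{\mathrm{SPR}}$. It comes from the theorem of Goyal, Olver and Shepherd \cite{GOS}: \emph{if $b\equiv1$, some optimal single-path solution has all its paths $P_{ij}$ inside one tree $T\subseteq G$ spanning $W$.} It implies that hubs are optimal.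

\begin{proposition}\label{prop:hub}
If $W=V$ and $b\equiv1$, then $\mathrm{OPT}_{\mathrm{SPR}}=\min_{r\in V}\sum_{i\in V}d(r,i)$.
\end{proposition}

\begin{proof}
The upper bound is Lemma~\ref{lem:basic}(i). For the lower bound let $n=|V|$ and let an optimal solution route in the spanning tree $T$. Choose $r$ minimizing the total number of edges on the tree paths from $r$ to all vertices. Every component of $T-r$ has at most $n/2$ vertices, since otherwise moving $r$ to its neighbor in that component would shorten more paths than it lengthens. So the set $W_e$ of vertices that $e\in T$ separates from $r$ has at most $n/2$ elements and can be matched to vertices on the other side of $e$. Unit demands on this matching lie in $\mathcal H$ and all cross $e$, so $u(e)\ge|W_e|$. The cost is at least $\sum_{e\in T}c(e)|W_e|$, which is the sum of the $c$-lengths of the tree paths from $r$, hence at least $\sum_id(r,i)$.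
\end{proof}

\section{Feasibility as a game on lengths and permutations}\label{sec:dual}

To bound $\mathrm{OPT}_{\mathrm{FR}}$ from above we must route infinitely many demands, each in its own way. Duality removes the routings and convexity reduces the demands to permutations.

The first tool is the criterion of Iri and of Onaga and Kakusho \cite{IOK}, a form of Farkas' lemma: \emph{$D$ is routable in $u$ if and only if $\sum_{\{i,j\}}D_{ij}d_\ell(i,j)\le\sum_eu(e)\ell(e)$ for all $\ell:E\to\mathbb R_{\ge0}$.} Indeed, the allocations in which $D$ is routable form a polyhedron $U_D$ that is closed under increasing coordinates. For $\ell\ge0$ the minimum of $\sum_e v(e)\ell(e)$ over $v\in U_D$ is attained by routing along $\ell$-shortest paths and equals the left side; and a linear functional separating a point $u\ge 0$ from $U_D$ is bounded below on $U_D$, hence has nonnegative coefficients.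

The second tool is Mirsky's theorem \cite{Mirsky}: \emph{a nonnegative square matrix with all row and column sums at most $1$ is a convex combination of subpermutation matrices}, that is, of $0/1$ matrices with at most one $1$ in each row and each column.

\begin{lemma}\label{lem:criterion}
Let $W=V$ and $b\equiv1$. An allocation $u$ is feasible if and only if
\begin{equation}\label{eq:criterion}
\frac12\sum_{i\in V}d_\ell(i,\sigma(i))\le\sum_{e}u(e)\ell(e)
\end{equation}
for all $\ell:E\to\mathbb R_{\ge0}$ and all permutations $\sigma$ of $V$.
\end{lemma}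

\begin{proof}
View $D\in\mathcal H$ as a symmetric matrix with zero diagonal. Because $b\equiv1$, Mirsky's theorem applies, and every subpermutation matrix is entrywise at most a permutation matrix. So $\sum_{\{i,j\}}D_{ij}d_\ell(i,j)=\frac12\sum_{i,j}D_{ij}d_\ell(i,j)$ is at most the maximum over $\sigma$ of the left side of \eqref{eq:criterion}, and \eqref{eq:criterion} makes $D$ routable. Conversely, for a permutation $\sigma$ the demand $D_{ij}=\frac12(\mathbf 1[\sigma(i)=j]+\mathbf 1[\sigma(j)=i])$ lies in $\mathcal H$, and the duality criterion for it is \eqref{eq:criterion}.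
\end{proof}

We design $G$ and $u$; an adversary then chooses $\sigma$ and $\ell$. In $K_n$ the adversary wins cheaply: with $\sigma$ a cyclic shift along $\Gamma$ and $\ell=2$ on $\Gamma$, $\ell=1$ elsewhere, every distance $d_\ell(i,\sigma(i))$ doubles while only $n$ of the $\binom n2$ edges become longer. We need a graph in which every pair has so many nearly shortest paths that blocking them costs the adversary as much as it gains.

\section{Meeting halfway}\label{sec:idea}

Suppose $c\equiv1$ and almost all vertices are at distance at least $k$ from any given vertex. Proposition~\ref{prop:hub} then gives $\mathrm{OPT}_{\mathrm{SPR}}\gtrsim kn$, and we look for a feasible $u$ of cost about $kn/2$. Let each terminal $i$ make a random walk of $a$ steps, with expected $\ell$-length $\rho_i$, and let $u(e)$ be the expected number of traversals of $e$ by all these walks. Then $u$ costs at most $an$ and $\sum_eu(e)\ell(e)=\sum_i\rho_i$, so \eqref{eq:criterion} would follow from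
\[
d_\ell(i,\sigma(i))\le\rho_i+\rho_{\sigma(i)}.
\]
This asks that a walk from $i$ and a walk from $\sigma(i)$, of at most average length, end at the same vertex. We want $a\approx k/2$. The endpoints then fill a vanishing fraction of the graph, and nothing forces the ends of the short walks to coincide. We therefore add a second family of edges, \emph{bridges}, and let one bridge join the two ends.

\subsection*{The Cayley graph and its clouds}
Fix $\varepsilon\in(0,1]$, an even integer $k\ge2$ and a prime $p>k$. Let
\[
X=\mathbb F_p^k,\qquad n=p^k,\qquad a=\frac k2+1,\qquad\gamma(s)=(s,s^2,\dots,s^k)\quad(s\in\mathbb F_p),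
\]
and let $C$ be the set of edges $\{x,x+\gamma(s)\}$ with $x\in X$ and $s\ne0$. Each edge of $C$ arises from exactly one pair $(x,s)$. Indeed $\gamma$ is injective, so a second representation would give $\gamma(s')=-\gamma(s)$ with $s,s'\neq0$; the first two coordinates (here $k\ge2$ is used) give $s'=-s$ and $s'^2=-s^2$, so $2s^2=0$, which is impossible for odd $p$. Thus $|C|=n(p-1)$ and every degree is $2(p-1)$. The graph $(X,C)$ is connected: the determinant of the vectors $\gamma(1),\dots,\gamma(k)$ is $k!$ times a Vandermonde determinant, nonzero for $p>k$, so these vectors generate the additive group $X$.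

A \emph{walk from $i$} is a sequence $(s_1,\dots,s_a)\in\mathbb F_p^a$; it visits $i,\ i+\gamma(s_1),\ i+\gamma(s_1)+\gamma(s_2),\dots$. For a function $z\ge0$ on $C$, the \emph{$z$-cost} of a walk is the sum of $z$ over the edges traversed, with multiplicity; a step with $s=0$ stays put and costs nothing. Let $\mu_i$ be the distribution of the endpoint of a uniformly random walk from $i$. Its support is the \emph{cloud} of $i$. The bridges form a random graph $R$ on $X$ with edge probability $\Delta/n$, where $\Delta=p(\log n)^2$.

\subsection*{The case $k=4$}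
This is the first case with $a<k$: here $n=p^4$ and $a=3$. The endpoint of a walk records the power sums $\sum_ts_t$, $\sum_ts_t^2$, $\sum_ts_t^3$, which by Newton's identities determine the multiset $\{s_1,s_2,s_3\}$. So a cloud has $\binom{p+2}3\approx p^3/6$ points, a fraction about $1/(6p)$ of $X$. Two clouds span about $p^6/36$ pairs, of which a fraction $\Delta/n=(\log n)^2/p^3$ are bridges: there are many. On the other hand, if all degrees are $O(\Delta)$, a ball of radius $3$ has $O(p^3(\log n)^6)=o(n)$ points, and the bridges have not made hubs cheaper. A hub costs about $4$ per terminal and the walks cost $3$. The bridges will cost a constant per terminal that does not depend on $k$. For $k=4$ this constant swallows the gain, but the ratio $k/(k/2+O(1))$ tends to $2$.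

\subsection*{A restricted adversary}
To see how many bridges are needed, let $\ell$ equal a constant $\lambda$ on $C$ and be arbitrary on $R$. Every walk costs at most $a\lambda$. Suppose that for every $m$ and every $m$-element set $I$, at least $L_m$ bridges join the cloud of $i$ to the cloud of $\sigma(i)$ for some $i\in I$. If $m$ terminals satisfied $d_\ell(i,\sigma(i))>2a\lambda+\ell(R)/L_m$, each of these $L_m$ bridges would be longer than $\ell(R)/L_m$, which is absurd. So the $m$-th largest value of $d_\ell(i,\sigma(i))$ is at most $2a\lambda+\ell(R)/L_m$, and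
\[
\frac12\sum_id_\ell(i,\sigma(i))\le a\lambda n+\frac12\,\ell(R)\sum_{m=1}^n\frac1{L_m}.
\]
Capacity $a/(p-1)$ on $C$ pays for the first term at cost $an$. Capacity $\frac12\sum_m1/L_m$ on the roughly $n\Delta/2$ bridges pays for the second, at cost $O(n)$ provided that $L_m$ is of order $\Delta/\theta_m$ with $\sum_m\theta_m=O(1)$. Now $L_m\le|R|$ requires $\theta_m\gtrsim1/n$, and $m$ pairs of clouds see at best about $m$ times as many bridges as one pair, which suggests $\theta_m\approx\theta_1/m$ and, the harmonic sum being $\log n$, $\theta_1\approx1/\log n$. We are led to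
\[
\theta_m=\max\Big\{\frac1n,\frac1{m\log n}\Big\}\qquad(1\le m\le n).
\]
Since $n\ge9$ we have $2\le\log n\le n$, and therefore
\begin{equation}\label{eq:theta}
\frac1{\theta_m}=\min\{n,m\log n\}\ge\max\{m,\log n\},\qquad\sum_{m=1}^n\theta_m\le1+\frac{1+\log n}{\log n}\le3 .
\end{equation}
One pair of clouds must see about $\Delta\log n$ bridges, so it must span about $n\log n$ pairs. This is why $a=k/2+1$: walks of $k/2$ steps span at most $p^k=n$ pairs.

Two difficulties remain. The products of clouds for different $i\in I$ must overlap little, whatever $\sigma$ is; this is a collision estimate (Section~\ref{sec:collision}). And for general $\ell$ only the cheap walks may be used, a set that depends on $\ell$, while $R$ is fixed before $\ell$; we round $\ell$ to one of few integer functions and take a union bound (Sections~\ref{sec:bridges} and~\ref{sec:feasible}).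

\subsection*{The quantitative statement}
We assume from now on
\begin{equation}\label{eq:P}
\text{(P1) } k^{2k+4}\log n\le p^2,\qquad\text{(P2) }\varepsilon^5\log n\ge10240,\qquad\text{(P3) }k\,4^{k-1}(\log n)^{2k-2}\le\varepsilon p .
\end{equation}
As $\log n=k\log p$, these hold for all primes $p$ that are large in terms of $\varepsilon$ and $k$. Condition (P1) implies $p>k$, and (P3) implies $(\log n)^2\le p$, so $\Delta\le p^2\le n$ and $\Delta/n$ is a probability.

\begin{proposition}\label{prop:main}
Under \eqref{eq:P} there is a graph $R$ on $X$ such that the instance $G=(X,C\cup R)$, $W=X$, $b\equiv1$, $c\equiv1$ satisfies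
\[
\mathrm{OPT}_{\mathrm{SPR}}\ge(1-\varepsilon)kn,\qquad 0<\mathrm{OPT}_{\mathrm{FR}}\le n\Big[(1+4\varepsilon)\Big(\frac k2+1\Big)+\frac{768}{\varepsilon^4}\Big].
\]
\end{proposition}

\section{Collisions of clouds}\label{sec:collision}

Let $K(i,i')=\sum_x\mu_i(x)\mu_{i'}(x)$ be the probability that independent walks from $i$ and $i'$ end at the same point. A bridge serves both $i$ and $i'$ when the clouds of $i,i'$ collide and those of $\sigma(i),\sigma(i')$ collide, so the relevant quantity is $K(i,i')K(\sigma(i),\sigma(i'))$; bounding the sum of squares of $K$ handles all $\sigma$ at once. The moment curve was chosen because the eigenvalues of $K$ are exponential sums of polynomials, to which Weil's bound applies (\cite{Weil}; \cite[Thm.~5.38]{LN}): \emph{if $f\in\mathbb F_p[t]$ has degree $r$ with $1\le r<p$, then $|\sum_{t\in\mathbb F_p}e^{2\pi\mathrm i f(t)/p}|\le(r-1)\sqrt p$.}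

\begin{lemma}\label{lem:collision}
For every $I\subseteq X$ with $|I|=m\ge1$ we have $\sum_{i,i'\in I}K(i,i')^2\le\frac{4m^2}n\theta_m$.
\end{lemma}

\begin{proof}
Let $\nu=\mu_0$ be the distribution of $\gamma(s_1)+\dots+\gamma(s_a)$, so that $\mu_i(x)=\nu(x-i)$, and let $M(i,x)=\nu(x-i)$; then $K=MM^{\top}$. The characters $\chi_\xi(x)=e^{2\pi\mathrm i\,\xi\cdot x/p}$, $\xi\in\mathbb F_p^k$, form an orthogonal basis of $\mathbb C^X$. By independence of the steps, $\sum_y\nu(y)\chi_\xi(y)=(S_\xi/p)^a$ with $S_\xi=\sum_se^{2\pi\mathrm i(\xi_1s+\dots+\xi_ks^k)/p}$. Substituting $y=x-i$ gives $M\chi_\xi=(S_\xi/p)^a\chi_\xi$ and $M^\top\chi_\xi=(\overline{S_\xi}/p)^a\chi_\xi$, so $K\chi_\xi=|S_\xi/p|^{2a}\chi_\xi$. For $\xi=0$ the eigenvalue is $1$. For $\xi\ne0$ the polynomial $\xi_1s+\dots+\xi_ks^k$ has degree between $1$ and $k<p$, so $|S_\xi|\le k\sqrt p$.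

Let $J$ be the all-ones matrix and $\mathcal E=K-\frac1nJ$. Since $\frac1nJ$ fixes $\chi_0$ and annihilates the other characters, the real symmetric matrix $\mathcal E$ has eigenvalues $0$ and $|S_\xi/p|^{2a}$, $\xi\neq0$. Its entries depend only on $i-i'$, so all rows have the same sum of squares, and with $4a=2k+4$ and (P1),
\[
\sum_{i'\in X}\mathcal E(i,i')^2=\frac1n\operatorname{tr}\mathcal E^2\le\Big(\frac k{\sqrt p}\Big)^{4a}=\frac{k^{2k+4}}{p^{2}}\cdot\frac1n\le\frac1{n\log n}.
\]
From $K(i,i')^2\le\frac2{n^2}+2\mathcal E(i,i')^2$ the sum over $I\times I$ is at most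
$\frac{2m^2}{n^2}+\frac{2m}{n\log n}=\frac{2m^2}n\big(\frac1n+\frac1{m\log n}\big)\le\frac{4m^2}n\theta_m$.
\end{proof}

The spare factor $p^{-2}$ comes from the extra step. With $k/2$ steps the lemma fails for $m=1$ and large $n$, because $K(i,i)\ge p^{-k/2}$ by Cauchy--Schwarz and so $K(i,i)^2\ge1/n$.

We turn to cheap walks. Let $z:C\to\mathbb Z_{\ge0}$. For $i\in X$ let $A_i(z)$ be the set of walks from $i$ whose $z$-cost is at most $1+\varepsilon$ times the mean $z$-cost of a walk from $i$, and let $B_i(z)$ be the set of their endpoints. The threshold must be close to the mean, since every loss here is a loss in the ratio; the price is that Markov's inequality guarantees only a fraction $1-\frac1{1+\varepsilon}\ge\frac\varepsilon2$ of the walks in $A_i(z)$ (all walks, if the mean is $0$). For $I\subseteq X$ and injective $\sigma:I\to X$ put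
\[
Q(z,I,\sigma)=\bigcup_{i\in I}B_i(z)\times B_{\sigma(i)}(z),\qquad\overline Q(z,I,\sigma)=\big\{\{x,y\}:x\ne y,\ (x,y)\in Q(z,I,\sigma)\big\}.
\]
The set $\overline Q$ consists of the potential bridges that serve some $i\in I$.

\begin{lemma}\label{lem:Q}
If $|I|=m\ge1$, then $|\overline Q(z,I,\sigma)|\ge\dfrac{\varepsilon^4n}{256\,\theta_m}$.
\end{lemma}

\begin{proof}
Let $\mu_i'(x)$ be the probability that a walk from $i$ lies in $A_i(z)$ and ends at $x$. Then $\mu_i'\le\mu_i$, the support of $\mu_i'$ is $B_i(z)$, and its mass is at least $\varepsilon/2$. The function $f(x,y)=\sum_{i\in I}\mu_i'(x)\mu'_{\sigma(i)}(y)$ is supported on $Q$ and $\sum f\ge m\varepsilon^2/4$. Expanding the square, then using $uv\le\frac12(u^2+v^2)$ and Lemma~\ref{lem:collision} for $I$ and for $\sigma(I)$, which has $m$ elements because $\sigma$ is injective,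
\[
\sum_{x,y}f(x,y)^2\le\sum_{i,i'\in I}K(i,i')K(\sigma(i),\sigma(i'))\le\frac12\sum_{i,i'\in I}\big[K(i,i')^2+K(\sigma(i),\sigma(i'))^2\big]\le\frac{4m^2}n\theta_m .
\]
Cauchy--Schwarz gives $|Q|\ge(\sum f)^2/\sum f^2\ge\varepsilon^4n/(64\theta_m)$. By \eqref{eq:theta} and (P2) this is at least $\varepsilon^4n\log n/64\ge2n$. Removing the at most $n$ diagonal pairs and forgetting the order, $|\overline Q|\ge(|Q|-n)/2\ge|Q|/4$.
\end{proof}

\section{Random bridges}\label{sec:bridges}

One graph $R$ must meet all the sets $\overline Q$ that the adversary can produce. A given $\overline Q$ with $|I|=m$ contains about $\Delta/\theta_m$ bridges in expectation, so it is missed with probability $\exp(-\Omega(\Delta/\theta_m))$. We can afford all $z$ of total mass about $p/\theta_m$, since there are $\exp(O(p\log n/\theta_m))$ of them and $\Delta$ exceeds $p\log n$ by a factor $\log n$. Put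
\[
Z_m=\frac p{\varepsilon\,\theta_m},\qquad L_m=\frac{\varepsilon^4\Delta}{512\,\theta_m}.
\]
We use the Chernoff bounds for a binomial variable $Y$ with mean $\mu$: $\Pr(Y\le\mu/2)\le e^{-\mu/8}$, and $\Pr(Y>2\Delta)\le e^{-\Delta/3}$ if $\mu\le\Delta$.

\begin{lemma}\label{lem:R}
There is a graph $R$ on $X$ such that
\begin{itemize}
\item[(a)] $R$ has maximum degree at most $2\Delta$, so $|R|\le n\Delta$;
\item[(b)] $|R\cap\overline Q(z,I,\sigma)|\ge L_m$ for all $1\le m\le n$, all $z:C\to\mathbb Z_{\ge0}$ with $z(C)\le Z_m$, all $I\subseteq X$ with $|I|=m$ and all injective $\sigma:I\to X$.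
\end{itemize}
\end{lemma}

\begin{proof}
Let $R$ contain each unordered pair independently with probability $\Delta/n$. Each degree is binomial with mean at most $\Delta$, so (a) fails with probability at most $ne^{-\Delta/3}\le1/n$, because $\Delta/3\ge(\log n)^2\ge2\log n$.

For (b) fix $m,z,I,\sigma$. The set $\overline Q$ is defined from $C$ alone and does not depend on $R$. So $|R\cap\overline Q|$ is binomial, with mean $\mu\ge\frac\Delta n\cdot\frac{\varepsilon^4n}{256\theta_m}=2L_m$ by Lemma~\ref{lem:Q}, and it falls below $L_m$ with probability at most $e^{-L_m/4}=\exp(-\varepsilon^4\Delta/(2048\,\theta_m))$. A function $z$ with $z(C)\le Z_m$ is encoded by a word of length $\lfloor Z_m\rfloor$ whose letters are edges of $C$ or a blank, so there are at most $(n(p-1)+1)^{Z_m}\le n^{2Z_m}$ of them. There are at most $n^{2m}$ pairs $(I,\sigma)$, and $m\le1/\theta_m\le Z_m$. The number of triples is thus at most $n^{4Z_m}$, and the failure probability for given $m$ is at most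
\[
\exp\Big(-\frac{p\log n}{\theta_m}\Big[\frac{\varepsilon^4\log n}{2048}-\frac4\varepsilon\Big]\Big)\le\exp\Big(-\frac{p\log n}{\theta_m}\Big)\le n^{-p},
\]
because (P2) says $\varepsilon^4\log n/2048\ge5/\varepsilon\ge4/\varepsilon+1$. Summing over $m$, the total failure probability is at most $n^{-1}+n^{1-p}<1$.
\end{proof}

\section{A feasible allocation of cost about $kn/2$}\label{sec:feasible}

Fix $R$ as in Lemma~\ref{lem:R} and let $G=(X,C\cup R)$; an edge may belong to both $C$ and $R$.

\begin{lemma}\label{lem:feasible}
The allocation
$u(e)=\dfrac{(1+4\varepsilon)a}p\,\mathbf 1[e\in C]+\dfrac{768}{\varepsilon^4\Delta}\,\mathbf 1[e\in R]$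
is feasible.
\end{lemma}

\begin{proof}
Fix $\ell\ge0$ and a permutation $\sigma$ of $X$, and put $\Lambda=\frac ap\,\ell(C)$ and $\Lambda_0=\frac1\Delta\,\ell(R)$. By Lemma~\ref{lem:criterion} we have to show
\begin{equation}\label{eq:goal}
\frac12\sum_{i\in X}d_\ell(i,\sigma(i))\le(1+4\varepsilon)\Lambda+\frac{768}{\varepsilon^4}\Lambda_0 .
\end{equation}

\emph{The budget of the walks.} Let $\rho_i$ be the expected $\ell$-cost of a walk from $i$. For fixed $(s_1,\dots,s_a)$ and $t$, the position before step $t$ runs over $X$ once as $i$ does. So step $t$ contributes $\sum_x\frac1p\sum_{s\ne0}\ell(\{x,x+\gamma(s)\})$ to $\sum_i\rho_i$, and this equals $\ell(C)/p$ because each edge of $C$ comes from exactly one $(x,s)$. Hence $\sum_i\rho_i=\Lambda$.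

\emph{The excesses.} Let $\tau_i=\max\{0,\ d_\ell(i,\sigma(i))-(1+\varepsilon)(\rho_i+\rho_{\sigma(i)})\}$. To bound the $m$-th largest excess we round $\ell$ down to a multiple of a unit $g_m$. Two walks lose at most $2ag_m$ in the rounding, and these losses must sum to $O(\varepsilon\Lambda)$ over $m$, so $g_m$ is taken proportional to $\theta_m$; the rounded function then has mass proportional to $1/\theta_m$, as allowed in Lemma~\ref{lem:R}(b). Put
\[
g_m=\frac{\varepsilon\theta_m\Lambda}a,\qquad h_m=\frac{\ell(R)}{L_m}=\frac{512\,\theta_m\Lambda_0}{\varepsilon^4},\qquad T_m=2ag_m+h_m=\theta_m\Big(2\varepsilon\Lambda+\frac{512}{\varepsilon^4}\Lambda_0\Big).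
\]
We claim that for each $m\le n$ fewer than $m$ indices $i$ satisfy $\tau_i>T_m$.

Suppose that $I$ is a set of $m$ such indices. If $\Lambda>0$ let $z(e)=\lfloor\ell(e)/g_m\rfloor$ for $e\in C$; then $z(C)\le\ell(C)/g_m=p\Lambda/(ag_m)=Z_m$. If $\Lambda=0$, then $\ell$ vanishes on $C$ and $g_m=0$, and we let $z\equiv0$. In both cases $g_mz\le\ell\le g_mz+g_m$ on $C$, and Lemma~\ref{lem:R}(b) applies to $(z,I,\sigma|_I)$.

For any $j\in X$, a walk in $A_j(z)$ has $\ell$-cost at most $(1+\varepsilon)\rho_j+ag_m$: its $\ell$-cost exceeds its $g_mz$-cost by at most $g_m$ per step, its $g_mz$-cost is at most $1+\varepsilon$ times the mean $g_mz$-cost, and this mean is at most $\rho_j$ because $g_mz\le\ell$. Take an edge of $R\cap\overline Q$ and write it as $\{x,y\}$ with $x\in B_i(z)$, $y\in B_{\sigma(i)}(z)$, $i\in I$. Go from $i$ to $x$ along a walk in $A_i(z)$, cross the bridge, and go from $y$ to $\sigma(i)$ backwards along a walk in $A_{\sigma(i)}(z)$. This gives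
\[
d_\ell(i,\sigma(i))\le(1+\varepsilon)(\rho_i+\rho_{\sigma(i)})+2ag_m+\ell(\{x,y\}).
\]
Since $\tau_i>T_m\ge0$, the excess $\tau_i$ equals $d_\ell(i,\sigma(i))-(1+\varepsilon)(\rho_i+\rho_{\sigma(i)})$, and we obtain $\ell(\{x,y\})>T_m-2ag_m=h_m$. The set $R\cap\overline Q$ has at least $L_m>0$ edges, in particular it is nonempty, and all its edges are longer than $h_m$. Therefore $\ell(R)>L_mh_m=\ell(R)$, a contradiction that proves the claim.

\emph{Summation.} By the claim the $m$-th largest $\tau_i$ is at most $T_m$. Since $\sigma$ is a permutation, $\sum_i(\rho_i+\rho_{\sigma(i)})=2\Lambda$, and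
\[
\frac12\sum_id_\ell(i,\sigma(i))\le(1+\varepsilon)\Lambda+\frac12\sum_{m=1}^nT_m=(1+\varepsilon)\Lambda+\Big(\varepsilon\Lambda+\frac{256}{\varepsilon^4}\Lambda_0\Big)\sum_{m=1}^n\theta_m .
\]
With $\sum_m\theta_m\le3$ from \eqref{eq:theta} this is \eqref{eq:goal}.
\end{proof}

\section{The ratio}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The allocation of Lemma~\ref{lem:feasible} costs at most $(1+4\varepsilon)an+768\,\varepsilon^{-4}n$, since $|C|\le np$ and $|R|\le n\Delta$. Lemma~\ref{lem:basic}(ii) with one unit of demand between two vertices gives $\mathrm{OPT}_{\mathrm{FR}}\ge1$.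

The maximum degree of $G$ is at most $2p+2\Delta\le4\Delta$. So the number of vertices within distance $k-1$ of a vertex $r$ is at most
\[
\sum_{t=0}^{k-1}(4\Delta)^t\le k(4\Delta)^{k-1}=k\,4^{k-1}(\log n)^{2k-2}\,p^{k-1}\le\varepsilon p^k=\varepsilon n
\]
by (P3); here it matters that $\Delta$ exceeds $p$ by a logarithmic factor only. The other vertices are at distance at least $k$ from $r$, and Proposition~\ref{prop:hub} gives $\mathrm{OPT}_{\mathrm{SPR}}\ge(1-\varepsilon)kn$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The instance of Proposition~\ref{prop:main} satisfies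
\begin{equation}\label{eq:ratio}
\frac{\mathrm{OPT}_{\mathrm{SPR}}}{\mathrm{OPT}_{\mathrm{FR}}}\ge\frac{(1-\varepsilon)k}{(1+4\varepsilon)(k/2+1)+768\,\varepsilon^{-4}} .
\end{equation}
For fixed $\varepsilon$ the right side tends to $2(1-\varepsilon)/(1+4\varepsilon)$ as $k\to\infty$. Given $\eta>0$, choose $\varepsilon$ so that this limit exceeds $2-\eta$, then an even $k$ for which the right side is at least $2-\eta$, then a prime $p$ satisfying \eqref{eq:P}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:rate}]
In \eqref{eq:ratio} the relative losses are of order $\varepsilon$ and $\varepsilon^{-4}/k$, which balance at $\varepsilon=k^{-1/5}$. Let $k$ be even and large, $\varepsilon=k^{-1/5}$, and let $p$ be a prime in $[k^{10k},2k^{10k}]$, which exists by Bertrand's postulate. From $\log n=k\log p$ we get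
\[
10k^2\log k\le\log n\le11k^2\log k\le k^4 .
\]
Condition (P1) holds because $k^{2k+4}\log n\le k^{2k+8}\le k^{20k}\le p^2$. Condition (P2) holds because $\varepsilon^5\log n=(\log n)/k\ge10k\log k\ge10240$ for large $k$. Condition (P3) holds because $4^k\le k^{2k}$ gives $k\,4^{k-1}(\log n)^{2k-2}\le4^kk^{8k-7}\le k^{10k-7}\le\varepsilon p$.

Since $\varepsilon^{-4}=k^{4/5}=\varepsilon k$ and $1/k\le\varepsilon$, the denominator in \eqref{eq:ratio} is $\frac k2(1+O(\varepsilon))$, and the ratio is at least $2-O(k^{-1/5})$. Finally $\log n\ge k$ gives $\log\log n\ge\log k$, so $\log n/\log\log n\le11k^2$ and $k^{-1/5}=O\big((\log\log n/\log n)^{1/10}\big)$. As $k$ runs through the large even integers, $n=p^k$ takes infinitely many values.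
\end{proof}

\begin{thebibliography}{9}

\bibitem{draft}
\emph{Designing Networks Under Uncertain Demands (Draft)}, \texttt{http://nolver.net/bonn/bonn.pdf}.

\bibitem{GOS}
Goyal, Olver and Shepherd, \emph{The VPN conjecture is true}, J. ACM 60(3), 2013.

\bibitem{IOK}
Iri; Onaga and Kakusho, 1971.

\bibitem{LN}
Lidl and Niederreiter, \emph{Finite Fields}.

\bibitem{Mirsky}
Mirsky, 1959.

\bibitem{Weil}
Weil, 1948.

\end{thebibliography}
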